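
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Orientable combinatorial cubes that are not the real affine cube}


\begin{abstract}
A combinatorial cube is a matroid on $\{0,1\}^n$ in which every rectangle is a circuit and every facet and skew-facet is a hyperplane. Da Silva conjectured that the real affine cube is the only orientable one. We disprove this for every $n\ge 14$. In dimension $14$ we exhibit an explicit set of $15$ vertices that is both a circuit and a hyperplane of the real affine cube; declaring it to be a basis gives an orientable combinatorial cube different from the real one. The hyperplanes we use come from binary addition, and their affine dependences are governed by the carries. For every $n\ge 14$ we obtain at least $2^{2^n n!}$ orientable combinatorial cubes on $\{0,1\}^n$, and at least $2^{2^n(n!-n)}$ up to isomorphism.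
\end{abstract}

\section{The question and the answer}

\subsection{Combinatorial cubes}

Let $n\ge 1$, $[n]=\{1,\dots,n\}$ and $C^n=\{0,1\}^n\subset\mathbb R^n$. A \emph{rectangle} of $C^n$ is a set of four distinct points $\alpha,\beta,\gamma,\delta\in C^n$ with $\alpha+\gamma=\beta+\delta$. (The pairs $\alpha,\gamma$ and $\beta,\delta$ then differ in the same coordinates, namely those in which the sum is $1$. So the two diagonals have the same length and the parallelogram is a rectangle.) The \emph{facets} of $C^n$ are the sets $\{x\in C^n:x_i=0\}$ and $\{x\in C^n:x_i=1\}$ for $i\in[n]$. The \emph{skew-facets} are the sets $\{x\in C^n:x_i=x_j\}$ and $\{x\in C^n:x_i+x_j=1\}$ for $i\ne j$.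

A \emph{combinatorial cube} is a matroid $M$ on the ground set $C^n$ such that
\begin{enumerate}
\item[(i)] every rectangle of $C^n$ is a circuit of $M$;
\item[(ii)] every facet and every skew-facet of $C^n$ is a hyperplane of $M$.
\end{enumerate}
Recall that a circuit is a minimal dependent set, and that a hyperplane of a matroid of rank $r$ is a set of rank $r-1$ to which no element can be added without raising the rank.

The model is the \emph{real affine cube} $A_n=\mathrm{Aff}_{\mathbb R}(C^n)$, whose independent sets are the affinely independent subsets of $C^n$. Its rank is $n+1$, and its hyperplanes are the sets $L\cap C^n$ that affinely span an affine hyperplane $L$ of $\mathbb R^n$. It is a combinatorial cube. Indeed, no three vertices of the cube are collinear, so a rectangle is a minimal affinely dependent set. The facet $x_i=0$ contains the $n$ affinely independent points $0$ and $e_l$ ($l\ne i$). The skew-facet $x_i=x_j$ contains the $n$ affinely independent points $0$, $e_i+e_j$ and $e_l$ ($l\neq i,j$). The others are obtained by switches $x_j\mapsto 1-x_j$.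

How far do the axioms go towards forcing $M=A_n$? For $n=3$ they almost suffice. There the twelve facets and skew-facets are rectangles, so $M$ has rank $4$ and each of the twelve has rank $3$. Three vertices of $C^3$ have mutual Hamming distances $(1,1,2)$, $(1,2,3)$ or $(2,2,2)$. A triple of the first kind lies in a facet and one of the second kind in a skew-facet, and it spans that hyperplane. So every four-element set that contains such a triple and is not one of the twelve is a basis of $M$. Only two four-element sets remain undecided: the tetrahedron of vertices with even coordinate sum, and the one with odd coordinate sum. In $A_3$ both are bases. In the affine cube over the field with two elements, whose independent sets are the subsets of $C^n$ that are affinely independent over that field, both are circuits. This binary cube satisfies (i) and (ii) for every $n$: the four points of a rectangle sum to $0$ modulo $2$, any three distinct points are affinely independent over the two-element field, and the equations of facets and skew-facets define affine hyperplanes over it.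

Thus the incidence axioms alone do not determine the matroid. A natural extra condition is the existence of signs. A matroid is \emph{orientable} if it is the underlying matroid of an oriented matroid (the sign condition that we need is recalled in Section~\ref{sec:relax}). The matroid $A_n$ is orientable, by the signs of determinants. Da Silva conjectured in 2008 that nothing else is possible; see \cite{dS}.

\medskip
\noindent\textbf{Conjecture} (da Silva). \emph{For every $n$, every orientable combinatorial cube on $C^n$ equals $\mathrm{Aff}_{\mathbb R}(C^n)$.}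

\subsection{Results}

We show that the conjecture is false. Let $\mathcal B(A_n)$ be the set of bases of $A_n$. A \emph{circuit-hyperplane} of a matroid is a set that is both a circuit and a hyperplane. Its size equals the rank $r$ of the matroid, because a circuit of rank $r-1$ has $r$ elements.

\begin{theorem}\label{thm:14}
The equation
\[
\sum_{t=0}^{8}2^t z_t=157y_1+210y_2+197y_3+239y_4+278y_5,\qquad (y,z)\in\{0,1\}^5\times\{0,1\}^9=C^{14},
\]
has exactly $15$ solutions, and they form a circuit-hyperplane $H$ of $A_{14}$. The family $\mathcal B(A_{14})\cup\{H\}$ is the set of bases of an orientable combinatorial cube different from $A_{14}$.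
\end{theorem}

\begin{theorem}\label{thm:all}
For every $n\ge14$ there are at least $2^{\,2^n n!}$ orientable combinatorial cubes on the ground set $C^n$, and at least $2^{\,2^n(n!-n)}$ pairwise non-isomorphic ones. In particular the uniqueness asserted by the conjecture fails for every $n\ge14$.
\end{theorem}

We do not determine for which $n\le 13$ uniqueness holds.

\subsection{The idea}

The axioms (i) and (ii) prescribe small circuits and large hyperplanes. A circuit-hyperplane of $A_n$ is the opposite: a circuit with $n+1$ elements, the largest size possible inside a hyperplane, on a hyperplane that contains only these $n+1$ vertices. For $n\ge4$ the axioms do not see it. Neither does orientability: if we declare such a set to be a basis and give it any sign, all sign conditions survive. So the conjecture fails for a given $n\ge4$ as soon as $A_n$ has one circuit-hyperplane. This is Section~\ref{sec:relax}.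

The work is to find one. We need an affine hyperplane that contains exactly $n+1$ vertices of the cube, and these must satisfy a single affine dependence (up to scaling), in which every one of them takes part. In Section~\ref{sec:binary} the equation is ``$z$ is the binary expansion of $\sum r_iy_i$''. Each vector $y$ with $\sum r_iy_i<2^k$ contributes one point, and the other vectors contribute none, so the number of points is easy to control. The dependences become a small linear system whose coefficients record where carries occur when $r_i$ and $r_j$ are added. Section~\ref{sec:14} solves one such system for $n=14$, Section~\ref{sec:all} extends the construction to all larger $n$, and Section~\ref{sec:count} counts.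

\section{Relaxing circuit-hyperplanes}\label{sec:relax}

In the plane (rank $3$), a circuit-hyperplane of a configuration of distinct points consists of three points on a line that contains no further point. To relax it is to pretend that the three points form a small triangle, of either orientation, while every other triple keeps its sign. Other incidences may prevent one from realizing this by moving points, but the sign axioms do not notice. The next proposition makes this precise for the cube, for any number of relaxations at once.

\begin{proposition}\label{prop:relax}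
Let $n\ge4$ and let $\mathcal H$ be any set of circuit-hyperplanes of $A_n$. Then $\mathcal B(A_n)\cup\mathcal H$ is the set of bases of an orientable combinatorial cube on $C^n$. Different sets $\mathcal H$ give different matroids.
\end{proposition}

The proof has three parts. Put $r=n+1$, $\mathcal B=\mathcal B(A_n)$ and $\mathcal B'=\mathcal B\cup\mathcal H$. Every $H\in\mathcal H$ has $r$ elements and satisfies
\begin{equation}\label{eq:star}
H\notin\mathcal B,\qquad (H\setminus h)\cup q\in\mathcal B\quad\text{for all }h\in H,\ q\notin H,
\end{equation}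
since $H\setminus h$ is an independent set of size $n$ that spans the hyperplane $H$.

\begin{proof}[$\mathcal B'$ is the set of bases of a matroid]
(For a single circuit-hyperplane this is \cite[Prop.~1.5.14]{Ox}.) All members of $\mathcal B'$ have $r$ elements. We check basis exchange: for $B_1,B_2\in\mathcal B'$ and $e\in B_1\setminus B_2$ there is $f\in B_2\setminus B_1$ with $(B_1\setminus e)\cup f\in\mathcal B'$.

If $B_1,B_2\in\mathcal B$, this is exchange in $A_n$. If $B_1\in\mathcal H$, then every $f\in B_2\setminus B_1$ works by \eqref{eq:star}.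

Let finally $B_1\in\mathcal B$ and $B_2=H\in\mathcal H$, so $e\notin H$. If $B_1\setminus e\subset H$, let $f$ be the one element of $H\setminus(B_1\setminus e)$. Then $f\notin B_1$ and $(B_1\setminus e)\cup f=H\in\mathcal B'$. Otherwise $B_1\setminus e$ contains some $q\notin H$. Let $F$ be the hyperplane of $A_n$ spanned by $B_1\setminus e$. If $H\subseteq F$, then $H=F$, since $H$ is itself a hyperplane; but $q\in F\setminus H$. So there is $f\in H\setminus F$. Then $(B_1\setminus e)\cup f\in\mathcal B$, and $f\notin B_1$ because $f\notin F$ and $e\notin H$.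
\end{proof}

Let $M'$ be the matroid with bases $\mathcal B'$.

\begin{proof}[$M'$ is orientable]
Let $\chi(p_0,\dots,p_n)=\operatorname{sign}\det\big((1,p_0),\dots,(1,p_n)\big)$ for points of $C^n$. Let $\chi'$ be an alternating map that equals $\chi$ on all $r$-tuples whose underlying set is not in $\mathcal H$, and that takes on each $H\in\mathcal H$ the values $\pm1$, the sign for one ordering of $H$ being chosen arbitrarily. The $r$-sets on which $\chi'\ne0$ are exactly the members of $\mathcal B'$.

We use the following criterion \cite[Thm.~3.6.2]{OM}: an alternating map $\chi'$ with values in $\{-1,0,1\}$, whose supports are the bases of a matroid of rank $r$, is the chirotope of an oriented matroid with that underlying matroid if the following holds for every $(r-2)$-tuple $\sigma$ and all $x_1,x_2,y_1,y_2$. Write $[uv]=\chi'(\sigma,u,v)$ and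
\[
P_1=[x_1x_2][y_1y_2],\qquad P_2=-[x_1y_1][x_2y_2],\qquad P_3=[x_1y_2][x_2y_1].
\]
Then $P_2\le0$ and $P_3\le0$ imply $P_1\ge0$. It suffices to show
\[
(\dagger)\qquad P_1,P_2,P_3\ \text{ are all }0,\ \text{ or both signs $+$ and $-$ occur among them.}
\]
Exchanging $x_1,x_2$ replaces $(P_1,P_2,P_3)$ by $(-P_1,-P_3,-P_2)$, and so does exchanging $y_1,y_2$. Exchanging $x_2,y_1$ replaces it by $(-P_2,-P_1,-P_3)$. So $(\dagger)$ is invariant under all permutations of $x_1,x_2,y_1,y_2$.

\emph{Repetitions.} Each $P_i$ involves $\sigma$ and each of the four elements. So if $\sigma$ has a repetition or contains one of the four, then all $P_i=0$. If two of the four coincide, say $x_1=x_2$, then $P_1=0$ and $P_2=-P_3$, so $(\dagger)$ holds. Now let all $r+2$ elements be distinct.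

\emph{No relaxed set.} If none of the six sets $\sigma\cup\{u,v\}$ is in $\mathcal H$, then all values are those of $\chi$. If we replace the signs by the determinants themselves, the three products sum to $0$ (three-term Grassmann--Pl\"ucker relation), and $(\dagger)$ follows.

\emph{A relaxed set.} Otherwise we may permute the four elements so that $H=\sigma\cup\{x_1,x_2\}\in\mathcal H$. Then $y_1,y_2\notin H$, and by \eqref{eq:star} the four sets $\sigma\cup\{x_i,y_j\}$ are in $\mathcal B$, hence not in $\mathcal H$. So $P_2$ and $P_3$ are nonzero and have the same values as for $\chi$. For the determinants the first product is $0$, because $H$ is dependent in $A_n$, and the sum of the three products is $0$. Hence $P_2=-P_3\ne0$, and both signs occur, whatever $P_1$ is.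
\end{proof}

\begin{proof}[$M'$ satisfies the cube axioms]
Proper subsets of a member of $\mathcal H$ are independent in $A_n$. So the only sets that are independent in $M'$ but not in $A_n$ are the members of $\mathcal H$, which have $n+1\ge5$ elements. A rectangle has four elements, so it stays dependent, its proper subsets stay independent, and it is a circuit of $M'$.

Let $K$ be a facet or skew-facet. It has $2^{n-1}$ elements, and $2^{n-1}>n+1$ because $n\ge4$. If some $H\in\mathcal H$ were contained in $K$, then $H=K$, since both are hyperplanes of $A_n$; this contradicts the sizes. So no $(n+1)$-subset of $K$ is in $\mathcal B'$. On the other hand $K$ contains an $n$-set $I$ that is independent in $A_n$, and $I\cup q\in\mathcal B\subseteq\mathcal B'$ for each $q\notin K$. So $K$ has rank $n$ in $M'$, and every $q\notin K$ raises the rank. Hence $K$ is a hyperplane of $M'$.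

Finally $\mathcal H=\mathcal B'\setminus\mathcal B$ can be read off from $M'$. This completes the proof of Proposition~\ref{prop:relax}.
\end{proof}

\begin{remark}
The hypothesis $n\ge4$ is needed: each facet of $C^3$ is a four-point circuit-hyperplane of $A_3$, and relaxing it destroys both a rectangle and a facet.
\end{remark}

\section{Hyperplanes from binary addition}\label{sec:binary}

By Proposition~\ref{prop:relax} we need hyperplanes $L$ such that $H=L\cap C^n$ has $n+1$ points and is a circuit. An \emph{affine dependence} of a finite set $H$ is a vector $(\lambda_p)_{p\in H}$ with $\sum_p\lambda_p=0$ and $\sum_p\lambda_pp=0$. If the space of affine dependences of $H$ is one-dimensional and its generator has no zero entry, then $H$ is a circuit: a dependence of a proper subset is a multiple of the generator with a zero entry, hence $0$.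

\subsection{A small example}

\begin{example}\label{ex:toy}
In $C^6$ with coordinates $(y_1,y_2,y_3;z_0,z_1,z_2)$ consider
\[
L:\quad z_0+2z_1+4z_2=2y_1+3y_2+3y_3 .
\]
For each $y$ with right-hand side less than $8$ there is exactly one $z$, the binary expansion. Only $y=(1,1,1)$ is excluded, so $H=L\cap C^6$ has $7=n+1$ points. Write $p_\emptyset=0$, and write $p_i$ and $p_{ij}$ for the points over $y=e_i$ and $y=e_i+e_j$. Their $z$-parts $z_0z_1z_2$ are
\[
p_1:010,\quad p_2:110,\quad p_3:110,\quad p_{12}:101,\quad p_{13}:101,\quad p_{23}:011 .
\]
Let $\lambda$ be an affine dependence and $\ell_{ij}=\lambda_{p_{ij}}$. The $y$-coordinates determine $\lambda_{p_i}=-\sum_j\ell_{ij}$, and the condition $\sum\lambda_p=0$ determines $\lambda_{p_\emptyset}$. So everything depends on $\ell$, and the $z$-coordinates give conditions on $\ell$. In the sum over all points, $\ell_{ij}$ appears in coordinate $z_t$ with coefficient $z_t(p_{ij})-z_t(p_i)-z_t(p_j)$. This is $0$ for all $t$ if no carry occurs in the addition; each carry out of position $t$ contributes $-2$ at $t$ and $+1$ at $t+1$. Here $r_2+r_3=3+3$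 has a carry out of position $0$, and all three sums have a carry out of position $1$. So the three $z$-coordinates say
\[
-2\ell_{23}=0,\qquad \ell_{23}-2(\ell_{12}+\ell_{13}+\ell_{23})=0,\qquad \ell_{12}+\ell_{13}+\ell_{23}=0 .
\]
The solutions are the multiples of $\ell_{12}=1$, $\ell_{13}=-1$, $\ell_{23}=0$. The dependence space is one-dimensional, so $H$ has rank $6$ and is a hyperplane. But it is not a circuit: the dependence is $p_{12}+p_3=p_{13}+p_2$, a rectangle.
\end{example}

The example shows the whole mechanism. The number of points is right, the unknowns are the pairs $ij$, and each position $t\ge1$ gives one equation ``the $\ell$-values of the pairs with a carry into position $t$ sum to $0$''. What remains is to choose the $r_i$ so that the solution is unique up to scaling and gives no point the weight $0$.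

\subsection{Carries as graphs}

Let $V$ be a finite set with $V=\{1,2,3,4\}\sqcup T$, let $k\ge3$, and let $B_0,\dots,B_{k-1}\subseteq V$. Put
\[
r_i=\sum_{t:\,i\in B_t}2^t\qquad(i\in V),
\]
so $0\le r_i<2^k$, and the bit of $r_i$ in position $t$ is $1$ exactly if $i\in B_t$. Thus choosing the numbers $r_i$ is the same as choosing the sets $B_t$. Below, $ij$ denotes an unordered pair of distinct elements of $V$. Define graphs $G_0,\dots,G_k$ on $V$ by $G_0=\emptyset$ and
\begin{equation}\label{eq:R}
ij\in G_{t+1}\iff\text{at least two of the statements } i\in B_t,\ j\in B_t,\ ij\in G_t\ \text{ hold}.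
\end{equation}
In other words, in step $t$ all pairs inside $B_t$ enter (if they are not yet present), the pairs of $G_t$ with exactly one end in $B_t$ stay, and the pairs with no end in $B_t$ leave. We identify a graph with its set of pairs.

\begin{lemma}\label{lem:carry}
For $0\le t\le k$ we have $ij\in G_t$ if and only if $(r_i\bmod 2^t)+(r_j\bmod 2^t)\ge2^t$. If $r_i+r_j<2^k$, then the bit of $r_i+r_j$ in position $t$ is
\[
[i\in B_t]+[j\in B_t]+[ij\in G_t]-2[ij\in G_{t+1}]\qquad(0\le t\le k-1).
\]
Here $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise.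
\end{lemma}

\begin{proof}
In schoolbook addition of $r_i$ and $r_j$, let $c_t\in\{0,1\}$ be the carry into position $t$. It is $1$ exactly if the sum of the two numbers formed by the positions below $t$ is at least $2^t$. We have $c_0=0$, and $c_{t+1}=1$ exactly if, among the two bits in position $t$ and $c_t$, at least two equal $1$. By \eqref{eq:R} and induction $c_t=[ij\in G_t]$. The bit of the sum in position $t$ is the sum of the two bits and $c_t$, minus $2c_{t+1}$.
\end{proof}

Let $E$ be the set of pairs that are not in $G_k$. By the lemma these are the pairs with $r_i+r_j<2^k$. For $\ell\in\mathbb R^E$ and a graph $G$ on $V$ put $\ell(G)=\sum_{ij\in E\cap G}\ell_{ij}$. The \emph{star sum} of $\ell$ at $i$ is $\sum_{j:\,ij\in E}\ell_{ij}$. Let $m=|V|$ and $n=m+k$, write the points of $C^n$ as $(y,z)\in\{0,1\}^V\times\{0,1\}^k$, and let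
\[
L:\ \sum_{t=0}^{k-1}2^tz_t=\sum_{i\in V}r_iy_i,\qquad H=L\cap C^n .
\]

\subsection{The criterion}

We want $H$ to consist only of points over $y$ with at most two ones, as in Example~\ref{ex:toy}. This means that any three of the $r_i$ sum to at least $2^k$. The following condition on the three leading bits guarantees it:
\[
(\mathrm T)\qquad \{1,2,3,4\}\subseteq B_{k-2},\qquad \{2,3,4\}\subseteq B_{k-3},\qquad T\subseteq B_{k-1}.
\]
Then $|H|=1+m+|E|$, and this equals $n+1=m+k+1$ exactly if $|E|=k$. The dependences are described by $k-1$ equations for $|E|=k$ unknowns, so one may hope for a one-dimensional solution space.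

\begin{proposition}\label{prop:crit}
Assume $(\mathrm T)$ and $|E|=k$. Assume that the space
\[
\{\ell\in\mathbb R^E:\ \ell(G_t)=0\ \text{ for }1\le t\le k-1\}
\]
is spanned by one vector $\ell$ such that
\begin{enumerate}
\item[(a)] $\ell_{ij}\ne0$ for all $ij\in E$;
\item[(b)] the star sum of $\ell$ at every $i\in V$ is nonzero;
\item[(c)] $\sum_{ij\in E}\ell_{ij}\ne0$.
\end{enumerate}
Then $H$ is a circuit-hyperplane of $A_n$ with $n+1$ elements.
\end{proposition}

\begin{proof}
\emph{The points of $H$.} For each $y$ there is exactly one $z$ with $(y,z)\in L$ if $\sum r_iy_i<2^k$, and none otherwise. In units of $2^{k-3}$, condition $(\mathrm T)$ says that $r_1\ge2$, that $r_2,r_3,r_4\ge3$, and that $r_i\ge4$ for $i\in T$, while $2^k$ is $8$ units. Three distinct indices give a sum of at least $2+3+3=8$ units if none is in $T$, at least $4+2+3=9$ if one is in $T$, and at least $4+4=8$ if two or more are in $T$. So $y$ has at most two ones. Hence $H$ consists of the points $p_\emptyset=0$, $p_i$ ($i\in V$) and $p_{ij}$ ($ij\in E$) over $y=0$, $e_i$, $e_i+e_j$, and $|H|=1+m+k=n+1$.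

\emph{The dependences.} Let $\lambda$ be an affine dependence of $H$ and put $\ell_{ij}=\lambda_{p_{ij}}$. The $y_i$-coordinate gives
\begin{equation}\label{eq:lam}
\lambda_{p_i}=-\sum_{j:\,ij\in E}\ell_{ij},\qquad\text{and then}\qquad \lambda_{p_\emptyset}=\sum_{ij\in E}\ell_{ij},
\end{equation}
since $\sum_p\lambda_p=0$ and $\sum_i\lambda_{p_i}=-2\sum_{ij\in E}\ell_{ij}$. By \eqref{eq:lam} and Lemma~\ref{lem:carry} the $z_t$-coordinate says
\[
0=\sum_{ij\in E}\ell_{ij}\big(z_t(p_{ij})-z_t(p_i)-z_t(p_j)\big)=\ell(G_t)-2\ell(G_{t+1})\qquad(0\le t\le k-1).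
\]
Since $G_0=\emptyset$ and $G_k\cap E=\emptyset$, we have $\ell(G_0)=\ell(G_k)=0$ in any case. So these $k$ equations are equivalent to $\ell(G_t)=0$ for $1\le t\le k-1$. Conversely, each $\ell$ satisfying these equations gives a dependence by \eqref{eq:lam}.

\emph{Conclusion.} By hypothesis the dependence space is one-dimensional. By (a), (b), (c) its generator is nonzero at all $p_{ij}$, all $p_i$ and $p_\emptyset$, respectively. So $H$ is a circuit with $n+1$ elements and rank $n$. Its affine span has dimension $n-1$ and lies in $L$, so it is $L$. As $H$ contains all points of $C^n$ in $L$, it is a hyperplane of $A_n$.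
\end{proof}

\begin{remark}\label{rem:T}
The hypotheses of Proposition~\ref{prop:crit} force $T\ne\emptyset$. If $T=\emptyset$, then $B_{k-2}=V$ by $(\mathrm T)$, so $G_{k-1}$ contains all pairs, and the equation $\ell(G_{k-1})=0$ contradicts (c). This is why the constructions below have a fifth vertex.
\end{remark}

From now on $K_4$ and $K_5$ denote the sets of all pairs in $\{1,2,3,4\}$ and in $\{1,\dots,5\}$.

\section{Dimension 14}\label{sec:14}

We take $V=\{1,\dots,5\}$, $T=\{5\}$ and want $E=K_5\setminus\{45\}$. Then $k=|E|=9$ and $n=5+9=14$. The last three sets below satisfy $(\mathrm T)$.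
\[
\begin{array}{c|l|l}
t & B_t & G_{t+1}\\ \hline
0&\{1,3,4\}& 13,14,34\\
1&\{2,4,5\}& 14,24,25,34,45\\
2&\{1,3,4,5\}&13,14,15,24,25,34,35,45\\
3&\{1,4\}&13,14,15,24,34,45\\
4&\{1,2,5\}&12,13,14,15,24,25,45\\
5&\{4\}&14,24,45\\
6&\{2,3,4\}&14,23,24,34,45\\
7&\{1,2,3,4\}&K_4\cup\{45\}\\
8&\{5\}&45
\end{array}
\]
The third column follows from \eqref{eq:R} row by row. For instance, in step $1$ the pairs $24,25,45$ enter, $14$ and $34$ stay because exactly one of their ends is in $B_1$, and $13$ leaves. Reading off the bits of each vertex, we get
\[
\begin{aligned}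
r_1&=1+4+8+16+128=157,& r_2&=2+16+64+128=210,\\
r_3&=1+4+64+128=197,& r_4&=1+2+4+8+32+64+128=239,\\
r_5&=2+4+16+256=278.
\end{aligned}
\]
The last row confirms $E=K_5\setminus\{45\}$ and $|E|=9=k$.

\begin{proof}[Proof of Theorem~\ref{thm:14}]
We solve $\ell(G_t)=0$ for $1\le t\le8$, where the pair $45\notin E$ does not count. Put $a=\ell_{12}$ and $d=\ell_{23}$. We take the equations in an order in which each one, given the earlier ones, is equivalent to the relation stated.
\begin{itemize}
\item $G_6$: $\ell_{14}+\ell_{24}=0$, so $\ell_{24}=-\ell_{14}$.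
\item $G_7$: $\ell_{14}+\ell_{24}+\ell_{23}+\ell_{34}=0$, so $\ell_{34}=-d$.
\item $G_8$ minus $G_7$: $\ell_{12}+\ell_{13}=0$, so $\ell_{13}=-a$.
\item $G_1$: $\ell_{13}+\ell_{14}+\ell_{34}=-a+\ell_{14}-d=0$, so $\ell_{14}=a+d$ and $\ell_{24}=-a-d$.
\item $G_2$: $\ell_{14}+\ell_{24}+\ell_{25}+\ell_{34}=\ell_{25}-d=0$, so $\ell_{25}=d$.
\item $G_4$: $\ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{34}=-a+\ell_{15}-d=0$, so $\ell_{15}=a+d$.
\item $G_3$ minus $G_4$: $\ell_{25}+\ell_{35}=0$, so $\ell_{35}=-d$.
\item $G_5$: $\ell_{12}+\ell_{13}+\ell_{14}+\ell_{24}+\ell_{15}+\ell_{25}=\ell_{15}+\ell_{25}=a+2d=0$, so $a=-2d$.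
\end{itemize}
So the solution space is one-dimensional. With $d=1$,
\[
\begin{gathered}
\ell_{12}=-2,\quad \ell_{13}=2,\quad \ell_{14}=-1,\quad \ell_{15}=-1,\quad \ell_{23}=1,\\
\ell_{24}=1,\quad \ell_{25}=1,\quad \ell_{34}=-1,\quad \ell_{35}=-1 .
\end{gathered}
\]
The star sums at $1,\dots,5$ are $-2,1,1,-1,-1$, and the total is $-1$. None of these numbers is $0$. By Proposition~\ref{prop:crit}, $H$ is a circuit-hyperplane of $A_{14}$ with $15$ elements. By Proposition~\ref{prop:relax} with $\mathcal H=\{H\}$, the family $\mathcal B(A_{14})\cup\{H\}$ is the set of bases of an orientable combinatorial cube. It differs from $A_{14}$ because $H$ is dependent in $A_{14}$.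
\end{proof}

For the reader who wants to see the dependence itself, here are the $15$ points of $H$ with their coefficients from \eqref{eq:lam}. The second column of each half is the value of $\sum r_iy_i$, and the third is its binary expansion $z_0z_1\cdots z_8$.
\[
\begin{array}{c|r|c|r}
&\text{value}&z_0\cdots z_8&\lambda\\ \hline
p_\emptyset&0&000000000&-1\\
p_1&157&101110010&2\\
p_2&210&010010110&-1\\
p_3&197&101000110&-1\\
p_4&239&111101110&1\\
p_5&278&011010001&1\\
p_{12}&367&111101101&-2\\
p_{13}&354&010001101&2
\end{array}
\qquad
\begin{array}{c|r|c|r}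
&\text{value}&z_0\cdots z_8&\lambda\\ \hline
p_{14}&396&001100011&-1\\
p_{15}&435&110011011&-1\\
p_{23}&407&111010011&1\\
p_{24}&449&100000111&1\\
p_{25}&488&000101111&1\\
p_{34}&436&001011011&-1\\
p_{35}&475&110110111&-1\\
&&&
\end{array}
\]

\section{Circuit-hyperplanes in all larger dimensions}\label{sec:all}

\subsection{Adding vertices}

To enlarge $n$ while keeping $|E|=k$, we add to $V$ a vertex $w$ and to the list of sets one new set, so that exactly one new pair, $1w$, comes into $E$. This raises $n=m+k$ by $2$. So two families are needed, one for each parity. The new bit gives one new equation, which should determine $\ell_{1w}$.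

The last four sets of the example in Section~\ref{sec:14} are kept, except that the new vertices are added to two of them. The next lemma says what these four sets do in general. Its notation is that of Section~\ref{sec:binary}, with $T=\{5\}\cup U$.

\begin{lemma}\label{lem:shape}
Let $V=\{1,\dots,5\}\sqcup U$, $k\ge5$, and
\[
B_{k-4}=\{4\},\quad B_{k-3}=\{2,3,4\}\cup U,\quad B_{k-2}=\{1,2,3,4\},\quad B_{k-1}=\{5\}\cup U .
\]
Assume that every $w\in U$ lies in exactly one further set $B_{\tau(w)}$, where $\tau(w)<k-4$ and $1\in B_{\tau(w)}$. Let $\tau'(w)$ be the smallest $t>\tau(w)$ with $1\notin B_t$. Assume also that $14,24\in G_{k-3}$ and $34\notin G_{k-3}$. Then the following hold.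
\begin{enumerate}
\item[(a)] Condition $(\mathrm T)$ holds.
\item[(b)] For $w\in U$, we have $\tau'(w)\le k-4$, and $1w\in G_t$ if and only if $\tau(w)<t\le\tau'(w)$.
\item[(c)] The set $E$ consists of the pairs $1w$ with $w\in U$ and of all pairs in $K_5$, except that $45$ is missing if $45\in G_{k-3}$.
\item[(d)] The equations $\ell(G_{k-3})=\ell(G_{k-2})=\ell(G_{k-1})=0$ are equivalent to
\[
\ell_{24}=-\ell_{14},\qquad \ell_{34}=-\ell_{23},\qquad \ell_{13}=-\ell_{12}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is immediate.

(b) As $1\notin B_{k-4}$, we have $\tau'(w)\le k-4$. For $t<\tau(w)$ we have $w\notin B_t$, so $1w$ cannot enter in step $t$. In step $\tau(w)$ both ends are in $B_t$, and $1w$ enters. In steps $t$ with $\tau(w)<t<\tau'(w)$ it stays, because $1\in B_t$. In step $\tau'(w)$ neither end is in $B_t$, and it leaves; here we use $\tau'(w)<k-3$. Afterwards $w$ lies only in $B_{k-3}$ and $B_{k-1}$, which do not contain $1$. So there is no later set that contains both $1$ and $w$, and $1w$ does not enter again.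

(c) By (b), $1w\notin G_k$. For $i\in\{2,3,4\}$ and $w\in U$ the pair $iw$ enters in step $k-3$ at the latest, and stays in step $k-2$ because $i\in B_{k-2}$ and in step $k-1$ because $w\in B_{k-1}$. So $iw\in G_k$. The pairs $5w$ and the pairs inside $U$ are inside $B_{k-1}$, so they are in $G_k$. This settles all pairs that meet $U$. The pairs of $K_4$ have no end in $B_{k-1}$, so they are not in $G_k$. Since $B_{k-4}=\{4\}$, all pairs of $G_{k-3}$ contain $4$; so for $i\in\{1,2,3\}$ the pair $i5$ is not in $G_{k-3}$. Each of $B_{k-3},B_{k-2},B_{k-1}$ contains at most one of $i,5$, so $i5$ does not enter later and is not in $G_k$. Finally, each of these three sets contains exactly one of $4,5$. So $45\in G_k$ if and only if $45\in G_{k-3}$.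

(d) We determine the three graphs inside $E$. All pairs of $G_{k-3}$ contain $4$. By assumption it contains $14,24$ and not $34$, and by (c) a pair $4w$, or $45$ if it lies in $G_{k-3}$, is not in $E$. So $G_{k-3}\cap E=\{14,24\}$. In step $k-3$ the pairs of $E$ inside $B_{k-3}$ are $23,24,34$, and $14$ stays, so $G_{k-2}\cap E=\{14,23,24,34\}$. In step $k-2$ all of $K_4$ enters, and no other pair of $E$ was present, so $G_{k-1}\cap E=K_4$. The three equations, in this order, give the three relations.
\end{proof}

The idea for the new sets is as follows. Suppose that in the middle of the list the graph on $\{1,\dots,5\}$ is $P$, that no pair $1w$ is present at that moment, and that two sets containing $1$ turn $P$ into another graph $Q$ and back. One of the equations then is $\ell(P)=0$. We insert the two sets alternately, $p$ sets in all, and put one new vertex $v_j$ into the $j$-th inserted set. All pairs $1v_1,\dots,1v_j$ are then present after the $j$-th inserted step. So its equation says that $\ell_{1v_1}+\dots+\ell_{1v_j}$ equals $-\ell(Q)$ for $j$ odd and $-\ell(P)=0$ for $j$ even. Hence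 the new values are determined and alternate between $-\ell(Q)$ and $\ell(Q)$; they are nonzero if $\ell(Q)\ne0$. The set after the inserted ones should give the same graph on $\{1,\dots,5\}$ from $P$ and from $Q$, so that the rest of the list does not notice the insertion.

In the tables below we give only $G_{t+1}\cap K_5$. By \eqref{eq:R} it depends only on the sets $B_0\cap\{1,\dots,5\},\dots,B_t\cap\{1,\dots,5\}$. For $p=0$ the rows of inserted sets are absent.

\subsection{Odd dimensions $n=15+2p$, $p\ge0$}\label{sec:odd}

Let $U=\{v_1,\dots,v_p\}$, $m=5+p$, $k=10+p$, and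
\[
\begin{array}{c|l|l}
t & B_t & G_{t+1}\cap K_5\\ \hline
0&\{1,3,4\}&13,14,34\\
1&\{2,3,5\}&13,23,25,34,35\\
2&\{1,2,3,5\}&12,13,15,23,25,34,35\\
3&\{1,4,5\}&12,13,14,15,25,34,35,45\\
4&\{1,2\}&P:=\{12,13,14,15,25\}\\
4+j,\ 1\le j\le p,\ j\text{ odd}&\{1,2,4,v_j\}& Q:=\{12,13,14,15,24,25\}\\
4+j,\ 1\le j\le p,\ j\text{ even}&\{1,5,v_j\}& P\\
5+p&\{2,4\}&12,14,24,25\\
6+p&\{4\}&14,24\\
7+p&\{2,3,4\}\cup U&14,23,24,34\\
8+p&\{1,2,3,4\}&K_4\\
9+p&\{5\}\cup U&\emptyset
\end{array}
\]
Three facts make the middle of the table correct. The set $\{1,2,4\}$ turns $P$ into $Q$: the pairs $12,14,24$ lie inside it and $13,15,25$ stay. The set $\{1,5\}$ turns $Q$ into $P$: $15$ lies inside it, $12,13,14,25$ stay, $24$ leaves. The set $\{2,4\}$ gives the same result from $P$ and from $Q$: $24$ lies inside it, $12,14,25$ stay, $13$ and $15$ leave.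

Lemma~\ref{lem:shape} applies with $\tau(v_j)=4+j$ and $\tau'(v_j)=5+p$, since the sets $B_{4+j'}$ with $1\le j'\le p$ contain $1$ and $B_{5+p}$ does not. Since $45\notin G_{k-3}=G_{7+p}$, we get $E=K_5\cup\{1v_1,\dots,1v_p\}$, so $|E|=10+p=k$. Also $n=m+k=15+2p$.

\emph{Equations.} Put $a=\ell_{12}$, $d=\ell_{23}$, $\xi_j=\ell_{1v_j}$, $s_j=\xi_1+\dots+\xi_j$, $s_0=0$. By Lemma~\ref{lem:shape}(b) the pair $1v_i$ lies in $G_t$ exactly for $5+i\le t\le5+p$. So the pairs at $U$ contribute $s_j$ to the equation $G_{5+j}$, $1\le j\le p$, and nothing to the others. We process the equations in the following order, each being equivalent, given the earlier ones, to the relation stated.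
\begin{itemize}
\item $G_{7+p},G_{8+p},G_{9+p}$: $\ell_{24}=-\ell_{14}$, $\ell_{34}=-d$, $\ell_{13}=-a$, by Lemma~\ref{lem:shape}(d).
\item $G_1$: $\ell_{13}+\ell_{14}+\ell_{34}=0$, so $\ell_{14}=a+d$.
\item $G_3$ minus $G_2$: $\ell_{12}+\ell_{15}=0$, so $\ell_{15}=-a$.
\item $G_2$: $\ell_{13}+\ell_{23}+\ell_{25}+\ell_{34}+\ell_{35}=-a+\ell_{25}+\ell_{35}=0$, so $\ell_{25}+\ell_{35}=a$.
\item $G_4$: $\ell_{12}+\ell_{13}$ cancels, and $\ell_{14}+\ell_{15}+(\ell_{25}+\ell_{35})+\ell_{34}+\ell_{45}=(a+d)-a+a-d+\ell_{45}=0$, so $\ell_{45}=-a$.
\item $G_5$: $\ell(P)=\ell_{14}+\ell_{15}+\ell_{25}=(a+d)-a+\ell_{25}=0$, so $\ell_{25}=-d$, and hence $\ell_{35}=a+d$.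
\item $G_{6+p}$: $\ell_{12}+\ell_{14}+\ell_{24}+\ell_{25}=a-d=0$, so $d=a$.
\item $G_{5+j}$, $1\le j\le p$: $s_j=-\ell(Q)$ for $j$ odd, and $s_j=-\ell(P)$ for $j$ even.
\end{itemize}
All of $G_1,\dots,G_{9+p}$ have been used. All $\ell_{ij}$ with $i,j\le5$ are multiples of the free parameter $a$, and then the $s_j$ and $\xi_j=s_j-s_{j-1}$ are determined. So the solution space is one-dimensional. With $a=1$,
\[
\begin{gathered}
\ell_{12}=1,\quad \ell_{13}=-1,\quad \ell_{14}=2,\quad \ell_{15}=-1,\quad \ell_{23}=1,\\
\ell_{24}=-2,\quad \ell_{25}=-1,\quad \ell_{34}=-1,\quad \ell_{35}=2,\quad \ell_{45}=-1 .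
\end{gathered}
\]
Here $\ell(P)=0$ and $\ell(Q)=\ell(P)+\ell_{24}=-2$. So $s_j=2$ for $j$ odd, $s_j=0$ for $j$ even, and $\xi_j=\pm2$. The star sums at $1,\dots,5$ are $1+s_p,\,-1,\,1,\,-2,\,-1$. At $v_j$ the star sum is $\xi_j$, and the total is $-1+s_p$. Since $s_p\in\{0,2\}$, none of these is $0$. By Proposition~\ref{prop:crit}, $H$ is a circuit-hyperplane of $A_n$.

\subsection{Even dimensions $n=16+2p$, $p\ge0$}\label{sec:even}

Here we start from the sets of Section~\ref{sec:14}, with the inserted sets $\{1,4\}$ and $\{1,2,5\}$. This alone would not do. After $j$ insertions the partial sum would be $1$ for $j$ odd and $0$ for $j$ even, and the total of $\ell$ would be $-1+s_p$, which is $0$ for odd $p$; then (c) of Proposition~\ref{prop:crit} fails. A further vertex $u$ and a further set at the beginning of the list move the total away from $0$.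

Let $U=\{u,v_1,\dots,v_p\}$, $m=6+p$, $k=10+p$, and
\[
\begin{array}{c|l|l}
t & B_t & G_{t+1}\cap K_5\\ \hline
0&\{1,3,u\}&13\\
1&\{1,3,4\}&13,14,34\\
2&\{2,4,5\}&14,24,25,34,45\\
3&\{1,3,4,5\}&13,14,15,24,25,34,35,45\\
4&\{1,4\}&13,14,15,24,34,45\\
5&\{1,2,5\}&P':=\{12,13,14,15,24,25,45\}\\
5+j,\ 1\le j\le p,\ j\text{ odd}&\{1,4,v_j\}&R:=\{12,13,14,15,24,45\}\\
5+j,\ 1\le j\le p,\ j\text{ even}&\{1,2,5,v_j\}&P'\\
6+p&\{4\}&14,24,45\\
7+p&\{2,3,4\}\cup U&14,23,24,34,45\\
8+p&\{1,2,3,4\}&K_4\cup\{45\}\\
9+p&\{5\}\cup U&45
\end{array}
\]
The set $\{1,4\}$ turns $P'$ into $R$: $14$ lies inside it, $12,13,15,24,45$ stay, $25$ leaves. The set $\{1,2,5\}$ turns $R$ into $P'$: $12,15,25$ lie inside it and $13,14,24,45$ stay. The set $\{4\}$ leaves exactly $14,24,45$ from both.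

Lemma~\ref{lem:shape} applies with $\tau(u)=0$, $\tau'(u)=2$, $\tau(v_j)=5+j$ and $\tau'(v_j)=6+p$. Since $45\in G_{k-3}=G_{7+p}$, we get $E=(K_5\setminus\{45\})\cup\{1w:w\in U\}$, so $|E|=9+1+p=k$. Also $n=m+k=16+2p$.

\emph{Equations.} Put $a=\ell_{12}$, $d=\ell_{23}$, $\eta=\ell_{1u}$, $\xi_j=\ell_{1v_j}$, $s_j=\xi_1+\dots+\xi_j$, $s_0=0$. By Lemma~\ref{lem:shape}(b) the pair $1u$ lies in $G_1$ and $G_2$ only, and $1v_i\in G_t$ exactly for $6+i\le t\le6+p$. So the pairs at $U$ contribute $\eta$ to the equations $G_1$ and $G_2$, contribute $s_j$ to $G_{6+j}$ for $1\le j\le p$, and contribute nothing to the others. In order: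
\begin{itemize}
\item $G_{7+p},G_{8+p},G_{9+p}$: $\ell_{24}=-\ell_{14}$, $\ell_{34}=-d$, $\ell_{13}=-a$, by Lemma~\ref{lem:shape}(d).
\item $G_1$: $\ell_{13}+\eta=0$, so $\eta=a$.
\item $G_2$ minus $G_1$: $\ell_{14}+\ell_{34}=0$, so $\ell_{14}=d$ and $\ell_{24}=-d$.
\item $G_3$: $\ell_{14}+\ell_{24}+\ell_{25}+\ell_{34}=\ell_{25}-d=0$, so $\ell_{25}=d$.
\item $G_5$: $\ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{34}=-a+\ell_{15}-d=0$, so $\ell_{15}=a+d$.
\item $G_4$ minus $G_5$: $\ell_{25}+\ell_{35}=0$, so $\ell_{35}=-d$.
\item $G_6$: $\ell(P')=\ell_{15}+\ell_{25}=a+2d=0$, so $a=-2d$.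
\item $G_{6+j}$, $1\le j\le p$: $s_j=-\ell(R)$ for $j$ odd, and $s_j=-\ell(P')$ for $j$ even.
\end{itemize}
All of $G_1,\dots,G_{9+p}$ have been used, and everything is expressed through the free parameter $d$, with $\xi_j=s_j-s_{j-1}$. So the solution space is one-dimensional. With $d=1$,
\[
\begin{gathered}
\ell_{12}=-2,\quad \ell_{13}=2,\quad \ell_{14}=1,\quad \ell_{15}=-1,\quad \ell_{23}=1,\\
\ell_{24}=-1,\quad \ell_{25}=1,\quad \ell_{34}=-1,\quad \ell_{35}=-1,\quad \eta=-2 .
\end{gathered}
\]
Here $\ell(P')=0$ and $\ell(R)=\ell(P')-\ell_{25}=-1$. So $s_j=1$ for $j$ odd, $s_j=0$ for $j$ even, and $\xi_j=\pm1$. The star sums at $1,\dots,5$ are $-2+s_p,\,-1,\,1,\,-1,\,-1$. At $u$ the star sum is $-2$, at $v_j$ it is $\xi_j$, and the total is $-3+s_p$. Since $s_p\in\{0,1\}$, none of these is $0$. By Proposition~\ref{prop:crit}, $H$ is a circuit-hyperplane of $A_n$.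

\medskip
Together with Section~\ref{sec:14}, for every $n\ge14$ the matroid $A_n$ has a circuit-hyperplane. By Proposition~\ref{prop:relax} the conjecture fails for every $n\ge14$.

\section{Counting}\label{sec:count}

One circuit-hyperplane gives many, by the symmetries of the cube. We show that those constructed above have no nontrivial symmetry, so that all their images are different.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $n\ge14$, let $L:\ a\cdot x=0$ be the hyperplane constructed in Section~\ref{sec:14}, \ref{sec:odd} or \ref{sec:even}, and let $H=L\cap C^n$. The entries of $a$ are the $2^t$ ($0\le t<k$) and the $-r_i$ ($i\in V$).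

\emph{The numbers $|a_i|$ are nonzero and pairwise distinct.} For $n=14$ they are $1,2,4,\dots,256$ and $157,210,197,239,278$. For the two families, first, no $r_i$ is $0$ or a power of $2$, because every $i\in V$ lies in at least two sets. Indeed, $1$ lies in $B_0$ and $B_{k-2}$; the vertices $2,3,4$ lie in $B_{k-3}$ and $B_{k-2}$; the vertex $5$ lies in $B_{k-1}$ and in $B_1$ (odd family) or $B_2$ (even family); and the elements of $U$ lie in $B_{k-3}$ and $B_{k-1}$. Second, the $r_i$ are distinct, because any two vertices are separated by some $B_t$: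
\begin{itemize}
\item $B_{k-1}=\{5\}\cup U$ separates $1,2,3,4$ from the other vertices.
\item $B_{k-3}=\{2,3,4\}\cup U$ separates $1$ from $2,3,4$, and $5$ from $U$.
\item $B_{k-4}=\{4\}$ separates $4$ from $2$ and $3$.
\item $B_{5+p}=\{2,4\}$ (odd family) or $B_5=\{1,2,5\}$ (even family) separates $2$ from $3$.
\item $v_j$ is the only element of $U$ in $B_{4+j}$ (odd family) or $B_{5+j}$ (even family). This separates $v_j$ from all other elements of $U$.
\end{itemize}

\emph{The sum of the entries is nonzero.} By $(\mathrm T)$ we have $r_2+r_3+r_4\ge9\cdot2^{k-3}>2^k$, so $\sum a_i=2^k-1-\sum r_i<0$.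

\emph{The stabilizer of $H$ is trivial.} Let $\Gamma$ be the group of order $2^nn!$ that consists of the coordinate permutations composed with switches $x_i\mapsto1-x_i$. It acts on $C^n$ by affine maps, so it permutes the circuit-hyperplanes of $A_n$. Let $g\in\Gamma$ map $H$ to itself. Write $g(x)_{\pi(i)}=x_i$ or $1-x_i$ with a permutation $\pi$, and let $\varepsilon_i=1$ in the first case and $\varepsilon_i=-1$ in the second. Since $gH=H$, the affine span $L$ of $H$ satisfies $gL=L$. In the equation of $gL$ the coefficient of $x_{\pi(i)}$ is $\varepsilon_ia_i$, so there is a constant $c\ne0$ with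
\[
a_{\pi(i)}=c\,\varepsilon_ia_i\qquad\text{for all } i .
\]
Summing absolute values gives $|c|=1$. So $|a_{\pi(i)}|=|a_i|$, and $\pi=\mathrm{id}$ because the $|a_i|$ are distinct. As $a_i\ne0$, it follows that $\varepsilon_i=c$ for all $i$. If all $\varepsilon_i=1$, then $g=\mathrm{id}$. If all $\varepsilon_i=-1$, then $g(x)=\mathbf 1-x$, where $\mathbf 1=(1,\dots,1)$, and $gL$ has the equation $a\cdot x=\sum a_i\ne0$. This contradicts $gL=L$.

\emph{Conclusion.} The orbit of $H$ under $\Gamma$ consists of $N=2^nn!$ circuit-hyperplanes of $A_n$. By Proposition~\ref{prop:relax} the $2^N$ subsets of the orbit give $2^N$ different orientable combinatorial cubes on $C^n$. A matroid on $C^n$ has at most $(2^n)!\le(2^n)^{2^n}=2^{n2^n}$ isomorphic copies on $C^n$. So there are at least $2^{N-n2^n}=2^{2^n(n!-n)}$ isomorphism classes.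
\end{proof}

\begin{thebibliography}{9}
\bibitem{OM} Bj\"orner, Las Vergnas, Sturmfels, White, Ziegler, \emph{Oriented Matroids}.
\bibitem{dS} \emph{Representability Of Cubes And Of Qualitative Probability Orders}, \url{http://www.mat.uc.pt/~combdays/12thcombday_files/Ilda_Perez_da_Silva.pdf}.
\bibitem{Ox} Oxley, \emph{Matroid Theory}.
\end{thebibliography}

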